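\title{A linear action of $\mathbb{G}_a^2$ on $\mathbb{A}^7$ whose ring of invariants is not finitely generated}

\begin{abstract}
We show that in characteristic zero the ring of invariants of a linear action of $\mathbb{G}_a^2$ on affine space need not be finitely generated. The example is an action on $\mathbb{A}^7$, defined over $\mathbb{Q}$, given by the commuting nilpotent matrices $J_5\oplus J_2$ and $J_5^2\oplus 0_2$. Homogeneous invariants are translated into sections of twisted symmetric powers of a rank $2$ bundle on a plane quartic curve. The Riemann--Roch theorem produces sections of bounded slope in arbitrarily high symmetric powers, and a symmetry of order $12$ excludes sections of slope zero; these two facts are incompatible with finite generation. It follows that a unipotent group has finitely generated invariants on all of its representations if and only if its dimension is at most $1$.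
\end{abstract}

\section{The question and the results}

Let $k$ be a field of characteristic zero and let $k^{[n]}=k[x_1,\dots,x_n]$ be the coordinate ring of $\mathbb{A}^n$. A nilpotent $n\times n$ matrix $M=(m_{ij})$ over $k$ defines the derivation $D_M$ of $k^{[n]}$ with $D_M(x_i)=\sum_j m_{ij}x_j$. It is locally nilpotent: every polynomial is killed by some power of $D_M$. Hence $\exp(tD_M)$ is a well-defined automorphism, and $t\mapsto\exp(tD_M)$ is a linear action of the additive group $\mathbb{G}_a$ on $\mathbb{A}^n$. All linear actions of $\mathbb{G}_a$ arise in this way. A polynomial $f$ satisfies $\exp(tD_M)f=f$ identically in $t$ if and only if $D_Mf=0$, so the ring of invariants is $\ker D_M$. In the same way, linear actions of $\mathbb{G}_a^2$ correspond to pairs of commuting nilpotent matrices $M,N$, and the ring of invariants is $\ker D_M\cap\ker D_N$.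

By the Maurer--Weitzenb\"ock theorem, $\ker D_M$ is always a finitely generated $k$-algebra. On the other hand, Mukai's examples are linear actions of unipotent groups of dimension $3$ whose rings of invariants are not finitely generated. The question about the dimension in between is Question 11.34 of \cite{Fre}:

\begin{quote}
\emph{Is the ring of invariants of a linear $\mathbb{G}_a^2$-action on $\mathbb{A}^n$ always finitely generated? Equivalently, is $\ker D_M\cap\ker D_N$ finitely generated for all commuting nilpotent matrices $M$ and $N$?}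
\end{quote}

The first cases suggest the answer yes. If $N$ is a multiple of $M$, the ring is $\ker D_M$. If $M=M_1\oplus 0$ and $N=0\oplus N_1$, it is $\ker D_{M_1}\otimes_k\ker D_{N_1}$. In general one is tempted to use the Maurer--Weitzenb\"ock theorem twice, since the ring in question is the kernel of $D_N$ on the finitely generated algebra $\ker D_M$. But this algebra is only a quotient of a polynomial ring, and invariants of $\mathbb{G}_a$ need not lift along quotients: for $D=x\,\partial/\partial y$ on $k[x,y]$ the kernel is $k[x]$, while $D$ is zero on $k[x,y]/(x)=k[y]$. The answer to the question is in fact negative.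

Let $x_0,\dots,x_4,z_0,z_1$ be coordinates on $\mathbb{A}^7$, put $x_i=0$ for $i<0$, and define derivations $D_1,D_2$ of $k[x,z]=k[x_0,\dots,x_4,z_0,z_1]$ by
\[
D_1x_i=x_{i-1},\quad D_1z_1=z_0,\quad D_1z_0=0;\qquad D_2x_i=x_{i-2},\quad D_2z_0=D_2z_1=0 .
\]
These are $D_M$ and $D_N$ for the commuting nilpotent matrices $M=J_5\oplus J_2$ and $N=J_5^2\oplus 0_2$, where $J_r$ is the nilpotent Jordan block of size $r$ with ones below the diagonal. Put $A_k=\ker D_1\cap\ker D_2$.

\begin{theorem}\label{thm:main}
For every field $k$ of characteristic $0$, the ring $A_k$ is not a finitely generated $k$-algebra.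
\end{theorem}

\begin{theorem}\label{thm:cons}
Let $k$ be a field of characteristic $0$.
\begin{enumerate}
\item[(a)] A unipotent algebraic group $U$ over $k$ has finitely generated invariants $k[Y]^U$ for all finite-dimensional representations $Y$ if and only if $\dim U\le 1$. If $\dim U\ge 2$, there is a $7$-dimensional representation with non-finitely generated invariants, and there is also a faithful representation with this property.
\item[(b)] Linear $\mathbb{G}_a^2$-actions on $\mathbb{A}^n$ with non-finitely generated invariants exist for every $n\ge 7$ and do not exist for $n\le 4$.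
\end{enumerate}
\end{theorem}

The argument does not decide the cases $n=5$ and $n=6$.

Section~\ref{sec:crit} reduces Theorem~\ref{thm:main} to two inequalities for the degrees of homogeneous invariants. In Sections~\ref{sec:normal} and~\ref{sec:curve} we describe the invariants after inverting $x_0$ and translate the absence of a pole along $x_0=0$ into a condition at one point of a curve $\Gamma$ of genus $3$. One inequality then follows from Riemann--Roch (Section~\ref{sec:exist}). The other is a vanishing theorem, checked by hand in low degree in Section~\ref{sec:small} and proved in Section~\ref{sec:vanish}. Section~\ref{sec:cons} contains the proof of Theorem~\ref{thm:cons}.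

\section{A numerical obstruction to finite generation}\label{sec:crit}

The vanishing theorem uses the topology of Riemann surfaces, so we first change the ground field.

\begin{lemma}\label{lem:field}
If $A_k$ is finitely generated for some field $k$ of characteristic $0$, then $A_{\mathbb{C}}$ is finitely generated.
\end{lemma}

\begin{proof}
The ring $A_k$ is the kernel of the linear map $(D_1,D_2)$, which is defined over $\mathbb{Q}$, and kernels commute with field extension. So $A_k=A_{\mathbb{Q}}\otimes k$. Generators of $A_k$ are $k$-linear combinations of finitely many $f_1,\dots,f_s\in A_{\mathbb{Q}}$. For $A'=\mathbb{Q}[f_1,\dots,f_s]$ we get $(A_{\mathbb{Q}}/A')\otimes k=0$, hence $A'=A_{\mathbb{Q}}$, and the $f_i$ generate $A_{\mathbb{C}}=A_{\mathbb{Q}}\otimes\mathbb{C}$.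
\end{proof}

Until the end of Section~\ref{sec:vanish} the ground field is $\mathbb{C}$ and $A=A_{\mathbb{C}}$.

The ring $\mathbb{C}[x,z]$ is graded by the tridegree $(m,d,\omega)$, where $m$ is the degree in the $x_i$, $d$ is the degree in the $z_i$, and $\omega$ is the \emph{weight}, for which $x_i$ and $z_i$ have weight $i$. The derivations $D_1,D_2$ preserve $m$ and $d$ and lower $\omega$ by $1$ and $2$. Hence $A=\bigoplus A_{(m,d,\omega)}$. To a tridegree we attach the integers
\[
j=4m-3\omega,\qquad \delta=2j+3d .
\]
Both are additive in products. Their meaning will appear later: $j$ is an order of pole at a point of $\Gamma$, and $\delta/2$ is the slope of a vector bundle on $\Gamma$.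

\begin{proposition}\label{prop:lower}
Let $0\ne f\in A_{(m,d,\omega)}$. Then $\delta\ge 0$ if $d=0$, and $\delta\ge 1$ if $d>0$.
\end{proposition}

\begin{proposition}\label{prop:exist}
For every even $d\ge 2$ there is a nonzero homogeneous $f\in A$ of degree $d$ in $z$ with $\delta\le 12$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Propositions~\ref{prop:lower} and~\ref{prop:exist}]
By Lemma~\ref{lem:field} it suffices to treat $A$. Suppose that $A$ is generated by finitely many elements. Replacing them by their homogeneous components, we may take them homogeneous; let $d_0\ge1$ bound their degrees in $z$. A nonzero homogeneous $f\in A$ of degree $d$ in $z$ is a linear combination of monomials in the generators with the same tridegree as $f$. Such a monomial has at least $d/d_0$ factors of positive degree in $z$, so $\delta\ge d/d_0$ by Proposition~\ref{prop:lower}. For even $d>12d_0$ this contradicts Proposition~\ref{prop:exist}.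
\end{proof}

The model for this argument is the ring $\mathbb{C}[x,xy,xy^2,\dots]$, with $\delta$ the degree in $x$ and $d$ the degree in $y$. It shows that the strict inequality $\delta>0$ is the whole point: the ring $\mathbb{C}[x,y]$ satisfies $\delta\ge 0$ and has elements of bounded $\delta$ in every degree $d$.

\section{Invariants after inverting $x_0$}\label{sec:normal}

Collect the $x_i$ into $F=\sum_{i=0}^4x_i\varepsilon^i$, where $\varepsilon^5=0$, and write $f(F;z_0,z_1)$ for $f(x_0,\dots,x_4,z_0,z_1)$. Applied coefficientwise, the derivations give $D_1F=\varepsilon F$ and $D_2F=\varepsilon^2F$. So $\exp(sD_1+tD_2)$ sends $F$ to $e^{s\varepsilon+t\varepsilon^2}F$ and $z_1$ to $z_1+sz_0$, and $f\in A$ if and only if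
\begin{equation}\label{eq:inv}
f\bigl(e^{s\varepsilon+t\varepsilon^2}F;\,z_0,\,z_1+sz_0\bigr)=f(F;z_0,z_1)\quad\text{identically in } s,t .
\end{equation}
The group acts on $F$ by multiplication, so it acts on $\log F$ by translation. With $u_i=x_i/x_0$ we have $\log(F/x_0)=g_1\varepsilon+g_2\varepsilon^2+g_3\varepsilon^3+g_4\varepsilon^4$, where
\[
g_1=u_1,\quad g_2=u_2-\tfrac12u_1^2,\quad g_3=u_3-u_1u_2+\tfrac13u_1^3,\quad g_4=u_4-u_1u_3-\tfrac12u_2^2+u_1^2u_2-\tfrac14u_1^4 .
\]
Since $D_a\log(F/x_0)=D_aF/F=\varepsilon^a$, we have $D_1g_1=D_2g_2=1$, and all other $D_ag_b$ vanish. Put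
\[
P=3g_3,\qquad Q=-4g_4,\qquad w=z_1-u_1z_0 .
\]
These are killed by $D_1$ and $D_2$; for $w$, note $D_1w=z_0-z_0$ and $D_2u_1=0$. Clearing denominators gives the invariant polynomials $x_0w=x_0z_1-x_1z_0$ and
\[
\hat p=x_0^3P=x_1^3-3x_0x_1x_2+3x_0^2x_3,\qquad \hat q=x_0^4Q=x_1^4-4x_0x_1^2x_2+2x_0^2x_2^2+4x_0^2x_1x_3-4x_0^3x_4 .
\]

Give the indeterminates $p,q,z_0,z_1$ the weights $3,4,0,1$, and let $S_{d,\omega}\subset\mathbb{C}[p,q,z_0,z_1]$ be the space of polynomials that are homogeneous of degree $d$ in $z$ and of weight $\omega$.

\begin{lemma}\label{lem:normal}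
For $\bar f\in S_{d,\omega}$ and $m\in\mathbb{Z}$ put
\begin{equation}\label{eq:normal}
f=x_0^m\,\bar f(P,Q,z_0,w)\in\mathbb{C}[x,z][x_0^{-1}].
\end{equation}
Then $f$ is killed by $D_1$ and $D_2$, has tridegree $(m,d,\omega)$, and is nonzero if $\bar f\neq0$. Every $f\in A_{(m,d,\omega)}$ has the form \eqref{eq:normal}.
\end{lemma}

\begin{proof}
The elements $x_0,P,Q,z_0,w$ are killed by both derivations, and $P,Q,z_0,w$ have degree $0$ in $x$ and weights $3,4,0,1$. They are algebraically independent, because each member of the sequence $z_0,w,P,Q$ is of degree one in a variable ($z_0,z_1,x_3,x_4$) that does not occur in the earlier ones. Now let $f\in A_{(m,d,\omega)}$ and put $\bar f=f(1+\frac p3\varepsilon^3-\frac q4\varepsilon^4;z_0,z_1)$. This substitution respects weights, so $\bar f\in S_{d,\omega}$. Take $s=-g_1$, $t=-g_2$ in \eqref{eq:inv}. Since $\exp(g_3\varepsilon^3+g_4\varepsilon^4)=1+g_3\varepsilon^3+g_4\varepsilon^4$, we get $f=f\bigl(x_0(1+\frac P3\varepsilon^3-\frac Q4\varepsilon^4);z_0,w\bigr)=x_0^m\bar f(P,Q,z_0,w)$.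
\end{proof}

So $A_{(m,d,\omega)}$ consists of the elements \eqref{eq:normal} that have no pole along $x_0=0$. Let $v$ be the $x_0$-adic valuation of $\mathbb{C}(x_0,\dots,x_4)$. An element $c\in\mathbb{C}[x][x_0^{-1}]$ is a polynomial if and only if $v(c)\ge0$. The difficulty lies in cancellations: $\hat p\equiv x_1^3$, $\hat q\equiv x_1^4$ and $x_0w\equiv -x_1z_0$ modulo $x_0$, so many combinations of these invariants are divisible by $x_0$. Two cancellations govern all others.

\begin{lemma}\label{lem:val}
We have $v(\hat p)=v(\hat q)=0$, $v(\hat q-x_1\hat p)\ge1$ and $v(\hat p^4-\hat q^3)=3$. More precisely, $\Delta=(\hat p^4-\hat q^3)/x_0^3$ is a polynomial with $\Delta\equiv\Delta_0:=4x_1^6(x_2^3-3x_1x_2x_3+3x_1^2x_4)$ modulo $x_0$.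
\end{lemma}

\begin{proof}
The first three statements follow from the congruences just noted. Put $a=x_0x_2/x_1^2$, $b=x_0^2x_3/x_1^3$, $c=x_0^3x_4/x_1^4$, of valuations $1,2,3$. Then $\hat p/x_1^3=1+\xi$ with $\xi=-3a+3b$, and $\hat q/x_1^4=1+\xi'$ with $\xi'=-4a+2a^2+4b-4c$. Modulo terms of valuation at least $4$,
\begin{align*}
(1+\xi)^4&\equiv 1+(-12a+12b)+(54a^2-108ab)-108a^3,\\
(1+\xi')^3&\equiv 1+(-12a+6a^2+12b-12c)+(48a^2-48a^3-96ab)-64a^3,
\end{align*}
where the groups are $4\xi,6\xi^2,4\xi^3$ and $3\xi',3\xi'^2,\xi'^3$. The difference is $4a^3-12ab+12c=x_0^3\Delta_0/x_1^{12}$.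
\end{proof}

The cancellation has a simple cause. If $F=x_0\prod_{i=1}^4(1+\rho_i\varepsilon)$, the series for the logarithm gives $P=\sum\rho_i^3$ and $Q=\sum\rho_i^4$. As $x_0\to0$, one $\rho_i$ grows like $x_1/x_0$ and the others stay bounded, so $P^4-Q^3$ grows like the ninth power of that root and not like the twelfth.

\begin{example}[no variables $z$]\label{ex:zero}
The invariants of degree $d=0$ form the finitely generated ring $R=\mathbb{C}[x_0,\hat p,\hat q,\Delta]$. Indeed, by Lemma~\ref{lem:normal} such an invariant lies in $R[x_0^{-1}]$, so it suffices to show that an element $g\in R$ divisible by $x_0$ in $\mathbb{C}[x]$ lies in $x_0R$. Subtracting an element of $x_0R$, we may assume $g=\sum_iG_i(\hat p,\hat q)\Delta^i$. Modulo $x_0$ we get $\sum_iG_i(x_1^3,x_1^4)\Delta_0^i=0$. Since $\Delta_0$ is transcendental over $\mathbb{C}(x_1)$, each $G_i(p,q)$ vanishes at $(x_1^3,x_1^4)$ and so is divisible by $p^4-q^3$. Thus $g\in(\hat p^4-\hat q^3)R=x_0^3\Delta R$.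
\end{example}

\begin{example}[degrees one and three in $z$]\label{ex:psi}
For $\bar\theta=qz_0+pz_1\in S_{1,4}$ and $m=3$, formula \eqref{eq:normal} gives
\[
\theta=\hat pz_1+\frac{\hat q-x_1\hat p}{x_0}\,z_0=\hat pz_1+(-x_1^2x_2+2x_0x_2^2+x_0x_1x_3-4x_0^2x_4)\,z_0\in A .
\]
Next, $\bar\theta^3+(p^4-q^3)z_0^3=p\,\bar\psi$ with $\bar\psi=p^3z_0^3+3q^2z_0^2z_1+3pqz_0z_1^2+p^2z_1^3\in S_{3,9}$. Hence $\psi=x_0^6\bar\psi(P,Q,z_0,w)$ satisfies $\hat p\,\psi=\theta^3+\Delta z_0^3$. The right side is a polynomial and the prime $x_0$ does not divide $\hat p$, so $\psi\in A$.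
\end{example}

The invariants found so far have the following degrees.
\[
\begin{array}{c|cccccccc}
 & x_0 & \hat p & \hat q & \Delta & z_0 & x_0w & \theta & \psi\\ \hline
(m,d,\omega) & (1,0,0) & (3,0,3) & (4,0,4) & (9,0,12) & (0,1,0) & (1,1,1) & (3,1,4) & (6,3,9)\\
j & 4&3&4&0&0&1&0&-3\\
\delta & 8&6&8&0&3&5&3&3
\end{array}
\]

\section{The curve $\Gamma$ and the bundle $E$}\label{sec:curve}

A weighted-homogeneous polynomial $\bar f$ is determined by its restriction to a curve in the $(p,q)$-plane that meets the general orbit of the scaling $(p,q)\mapsto(\lambda^3p,\lambda^4q)$. We take the curve $p^4-q^3=1$. The reason is that $P^4/Q^3=\hat p^4/\hat q^3\to1$ as $x_0\to0$, and on this curve $p^4/q^3=1+q^{-3}$ takes the value $1$ only at infinity. So the divisor $x_0=0$ will correspond to the point at infinity.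

\subsection*{The curve}
Let $\Gamma\subset\mathbb{P}^2$ be the quartic $X^4=Y^3Z+Z^4$, with $p=X/Z$, $q=Y/Z$. The partial derivatives of the equation are, up to sign, $4X^3$, $3Y^2Z$ and $Y^3+4Z^3$; at a common zero $X=0$ and $YZ=0$, and then $Y=Z=0$. So $\Gamma$ is smooth, hence an irreducible curve of genus $3$. Its only point on $Z=0$ is $\infty=[0:1:0]$. In the chart $Y=1$ the equation reads $X^4=Z+Z^4$, so $\pi=X/Y=p/q$ is a uniformizer at $\infty$ and $Z/Y$ vanishes to order $4$. Thus $p$ and $q$ have poles of orders $3$ and $4$. Put $\Gamma^\circ=\Gamma\setminus\{\infty\}$, $B=\mathcal{O}(\Gamma^\circ)=\mathbb{C}[p,q]/(p^4-q^3-1)$ and $K=\mathbb{C}(\Gamma)$.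

\begin{lemma}\label{lem:curve}
\begin{enumerate}
\item[(a)] A function $h\in K$ with at most two poles, counted with multiplicity, is constant.
\item[(b)] No element of $B$ has a pole of order $1$, $2$ or $5$ at $\infty$. The elements with pole order at most $3$ are the $c_0+c_1p$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $D\ge0$ have degree $2$. On a smooth plane quartic the sections of the canonical bundle $\mathcal{K}$ are the linear forms, so $h^0(\mathcal{K}(-D))=1$: there is one line through two points, and one tangent line at a point. By Riemann--Roch, $h^0(\mathcal{O}(D))=h^0(\mathcal{K}(-D))+2+1-3=1$.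

(b) The monomials $p^aq^b$ with $0\le a\le3$ span $B$, and their pole orders $3a+4b$ are pairwise distinct. So the pole orders that occur are these numbers: $0,3,4,6,7,\dots$
\end{proof}

\subsection*{Vector bundles as families of lattices}
Let $C$ be a smooth projective curve over $\mathbb{C}$ of genus $g$ with function field $K_C$, and let $V$ be a $K_C$-vector space of dimension $n$. A vector bundle $\mathcal{E}$ with generic fiber $V$ is a choice, for each point $y$, of a free $\mathcal{O}_y$-submodule $\mathcal{E}_y\subset V$ of rank $n$, such that one basis of $V$ is a basis of $\mathcal{E}_y$ for all but finitely many $y$. Its sections are $H^0(\mathcal{E})=\bigcap_y\mathcal{E}_y$, and its fiber at $y$ is $\mathcal{E}|_y=\mathcal{E}_y/\mathfrak{m}_y\mathcal{E}_y$. For a divisor $D=\sum n_y\,y$, the twist $\mathcal{E}(D)$ has lattices $\mathfrak{m}_y^{-n_y}\mathcal{E}_y$. A line bundle in $K_Cv_0$ has lattices $\mathfrak{m}_y^{-n_y}v_0$ and degree $\sum n_y$; in general $\deg\mathcal{E}=\deg\bigwedge^n\mathcal{E}$, and the \emph{slope} of $\mathcal{E}$ is $\deg\mathcal{E}/n$.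 A \emph{line subbundle} is a line bundle $L=\ell\cap\mathcal{E}$, with lattices $\ell\cap\mathcal{E}_y$, for a line $\ell\subset V$. A generator of $L_y$ is not in $\mathfrak{m}_y\mathcal{E}_y$, so $L|_y$ is a point of $\mathbb{P}(\mathcal{E}|_y)$ and $\mathcal{E}/L$ is a bundle of degree $\deg\mathcal{E}-\deg L$. We use three standard facts.
\begin{enumerate}
\item[(B1)] If $L\to L'$ is a nonzero map of line bundles, then $\deg L\le\deg L'$, with equality only for an isomorphism. In particular, a line bundle with a nonzero section has degree at least $0$.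
\item[(B2)] (Riemann--Roch) $\dim H^0(\mathcal{E})\ge\deg\mathcal{E}+n(1-g)$.
\item[(B3)] If $\phi:C'\to C$ is a finite map of degree $r$, the pullback $\phi^*\mathcal{E}$ has lattices $\mathcal{O}_x\otimes\mathcal{E}_{\phi(x)}$ and degree $r\deg\mathcal{E}$. The pullback of a line subbundle is a line subbundle.
\end{enumerate}

\subsection*{The pole along $x_0=0$ seen from $\Gamma$}
We rescale the pair $(P,Q)$ so that it lies on $\Gamma^\circ$. Let $\Omega=\mathbb{C}(x_0,\dots,x_4)(\lambda)$ with $\lambda^{12}=(P^4-Q^3)^{-1}$. A valuation extends to any finite extension field; fix an extension of $v$ to $\Omega$, with values in $\mathbb{Q}$ and valuation ring $\mathcal{O}_v$. By Lemma~\ref{lem:val},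
\[
v(P)=-3,\qquad v(Q)=-4,\qquad v(P^4-Q^3)=3-12=-9,\qquad v(\lambda)=\tfrac34 .
\]
Since $(\lambda^3P)^4-(\lambda^4Q)^3=1$, there is a homomorphism $B\to\Omega$ with $p\mapsto\lambda^3P$, $q\mapsto\lambda^4Q$. The image of $p$ has valuation $-\frac34\ne0$, so it is not in $\mathbb{C}$, the kernel is not a maximal ideal, and the map is injective because $B$ is a domain of dimension $1$. We regard $K$ as a subfield of $\Omega$. Then $v(p)=-\frac34$, $v(q)=-1$, $v(\pi)=\frac14$. The ring $\mathcal{O}_v\cap K$ is a valuation ring of $K$ that contains $\mathbb{C}$ but not $p$. The valuation rings of $K$ over $\mathbb{C}$ other than $K$ are the local rings of $\Gamma$, and $p$ has a pole only at $\infty$. So $\mathcal{O}_v\cap K=\mathcal{O}_\infty$ and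
\begin{equation}\label{eq:ord}
v|_K=\tfrac14\operatorname{ord}_\infty .
\end{equation}

Let $\bar f\in S_{d,\omega}$, let $f$ be as in \eqref{eq:normal}, and let $\sigma\in B[z_0,z_1]$ be the image of $\bar f$, a binary form of degree $d$ over $B$. By weighted homogeneity,
\begin{equation}\label{eq:scale}
f=x_0^m\bar f(\lambda^{-3}p,\lambda^{-4}q,z_0,w)=x_0^m\lambda^{-\omega}\,\sigma(z_0,\lambda w).
\end{equation}
We want to replace the coefficients of $\lambda w=\lambda z_1-\lambda u_1z_0$ by elements of $K$. First, $v(\lambda)=v(\pi^3)$. Second, $\pi^{-1}=q/p=\lambda Q/P=\lambda\hat q/(x_0\hat p)$, so $\pi^{-1}-\lambda u_1=\lambda\gamma$ with $\gamma=(\hat q-x_1\hat p)/(x_0\hat p)$, and $\gamma\in\mathcal{O}_v$ by Lemma~\ref{lem:val}. Therefore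
\begin{equation}\label{eq:zprime}
\lambda w=\pi^3z_1'-\pi^{-1}z_0,\qquad z_1'=\pi^{-3}\lambda\,(z_1+\gamma z_0),
\end{equation}
and $(z_0,z_1)\mapsto(z_0,z_1')$ is a linear change of variables that is invertible over $\mathcal{O}_v$. This dictates the following definition.

\begin{definition}
Let $E$ be the rank $2$ bundle on $\Gamma$ with generic fiber $V=Kz_0\oplus Kz_1$, with $E_y=\mathcal{O}_yz_0\oplus\mathcal{O}_yz_1$ for $y\in\Gamma^\circ$, and with $E_\infty=\mathcal{O}_\infty e_0\oplus\mathcal{O}_\infty e_1$, where
\[
e_0=z_0,\qquad e_1=\pi^{-3}(z_1+\pi^{-1}z_0),\qquad\text{that is,}\qquad z_1=\pi^3e_1-\pi^{-1}e_0 .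
\]
\end{definition}

Since $e_0\wedge e_1=\pi^{-3}z_0\wedge z_1$, we have $\deg E=3$. The line subbundle $Kz_0\cap E$ is the trivial bundle $\mathcal{O}z_0$, and $z_1\mapsto1$ identifies $E/\mathcal{O}z_0$ with $\mathcal{O}(3\infty)$. The bundle $\operatorname{Sym}^dE(j\infty)$ has rank $d+1$. Its sections are the binary forms $\sigma\in B[z_0,z_1]$ of degree $d$ that lie in $\pi^{-j}\mathcal{O}_\infty[e_0,e_1]$. The basis $e_0^{d-i}e_1^i$ is triangular with respect to $z_0^{d-i}z_1^i$, with diagonal entries $\pi^{-3i}$. So $\deg\operatorname{Sym}^dE=\sum_{i=0}^d3i=\frac32d(d+1)$, and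
\begin{equation}\label{eq:slope}
\text{the slope of }\operatorname{Sym}^dE(j\infty)\text{ is }\tfrac32d+j=\tfrac12\delta .
\end{equation}

\begin{proposition}\label{prop:dict}
Let $\bar f\in S_{d,\omega}$, $m\in\mathbb{Z}$, $j=4m-3\omega$, let $f$ be given by \eqref{eq:normal}, and let $\sigma$ be the image of $\bar f$ in $B[z_0,z_1]$. Then $f\in A$ if and only if $\sigma\in H^0(\operatorname{Sym}^dE(j\infty))$. Moreover $\sigma\ne0$ if $\bar f\ne0$.
\end{proposition}

\begin{proof}
Write $\sigma(z_0,z_1)=\sigma(e_0,\pi^3e_1-\pi^{-1}e_0)=\sum_ic_ie_0^{d-i}e_1^i$ with $c_i\in K$. By \eqref{eq:scale} and \eqref{eq:zprime}, $f=x_0^m\lambda^{-\omega}\sum_ic_iz_0^{d-i}z_1'^{\,i}$. By Lemma~\ref{lem:normal}, $f\in A$ if and only if $f\in\mathcal{O}_v[z_0,z_1]=\mathcal{O}_v[z_0,z_1']$. This holds if and only if $m-\frac34\omega+v(c_i)\ge0$ for all $i$, which by \eqref{eq:ord} means $\operatorname{ord}_\infty c_i\ge-j$.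

If $\bar f\neq 0$ and $\sigma=0$, then $\bar f=(p^4-q^3-1)\bar g$ with $\bar g\ne0$. Let $\bar g_+$ and $\bar g_-$ be the components of $\bar g$ of highest and lowest weight. Then $(p^4-q^3)\bar g_+$ and $-\bar g_-$ are nonzero components of $\bar f$ of different weights, which is impossible.
\end{proof}

\section{The symmetry of order twelve and the existence of invariants}\label{sec:exist}

By (B2) and \eqref{eq:slope}, $\operatorname{Sym}^dE(j\infty)$ has a nonzero section as soon as $\delta/2>g-1=2$, however large $d$ is. To obtain an invariant we must lift such a section to a weighted-homogeneous polynomial. The relation $p^4-q^3=1$ destroys the weight but preserves it modulo $12$, and this grading is an action of the group $\mu_{12}$ of twelfth roots of unity. For $\zeta\in\mu_{12}$ let $\tau_\zeta$ be the $\mathbb{C}$-algebra automorphism of $K[z_0,z_1]$ with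
\[
p\mapsto\zeta^3p,\qquad q\mapsto\zeta^4q,\qquad z_0\mapsto z_0,\qquad z_1\mapsto\zeta z_1 .
\]
Then $\pi\mapsto\zeta^{-1}\pi$, so $z_1+\pi^{-1}z_0\mapsto\zeta(z_1+\pi^{-1}z_0)$ and $e_1\mapsto\zeta^4e_1$. Hence $\tau_\zeta$ preserves $B[z_0,z_1]$ and $\pi^{-j}\mathcal{O}_\infty[e_0,e_1]$, and $\mu_{12}$ acts $\mathbb{C}$-linearly on $H^0(\operatorname{Sym}^dE(j\infty))$.

\begin{proof}[Proof of Proposition~\ref{prop:exist}]
Let $d\ge2$ be even and $j_0=3-\frac32d$. The slope of $\operatorname{Sym}^dE(j_0\infty)$ is $3$, so its space of sections has dimension at least $(d+1)(3-2)>0$ by (B2). Choose in it an eigenvector $\sigma=\sum_i\varphi_iz_0^{d-i}z_1^i\ne0$ with $\tau_\zeta\sigma=\zeta^\kappa\sigma$ for all $\zeta$. Then $\tau_\zeta\varphi_i=\zeta^{\kappa-i}\varphi_i$. The monomials $p^aq^b$ span $B$ and are eigenvectors, so $\varphi_i$ is a finite combination of monomials with $3a+4b\equiv\kappa-i\pmod{12}$. Choose $\omega\equiv\kappa\pmod{12}$ with $\omega\ge i+3a+4b$ for all terms that occur, and multiply each term $p^aq^bz_0^{d-i}z_1^i$ by $(p^4-q^3)^{(\omega-i-3a-4b)/12}$.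 This factor equals $1$ in $B$, so we obtain $\bar f\in S_{d,\omega}$ with image $\sigma$.

The equation $j=4m-3\omega$ needs $j\equiv-3\omega\pmod4$. Choose $j\in\{j_0,\dots,j_0+3\}$ with this property and put $m=(j+3\omega)/4$. As $j\ge j_0$, the form $\sigma$ is also a section of $\operatorname{Sym}^dE(j\infty)$. By Proposition~\ref{prop:dict} and Lemma~\ref{lem:normal}, $f$ is a nonzero element of $A_{(m,d,\omega)}$, and $\delta\le2(j_0+3)+3d=12$.
\end{proof}

The vanishing theorem will use how the symmetry acts on the fibers of $E$ at its fixed points. An automorphism $g$ of a function field acts on the points of the curve by $g(\mathcal{O}_y)=\mathcal{O}_{gy}$. We have $\tau_\zeta E_y=E_{\tau_\zeta y}$, because $\tau_\zeta$ multiplies the basis vectors $z_0,z_1$ and $e_0,e_1$ by constants. So the stabilizer of $y$ acts linearly on $E|_y$.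

\begin{lemma}\label{lem:stab}
The group $\mu_{12}$ acts faithfully on $K$ with fixed field $K_0=\mathbb{C}(p^4)$. For $y\in\Gamma$, a generator of the stabilizer of $y$ acts on $\mathbb{P}(E|_y)$ with order $3$, $4$, $3$ if $p^4(y)=\infty,0,1$ respectively, and trivially otherwise.
\end{lemma}

\begin{proof}
If $\zeta^3=\zeta^4=1$ then $\zeta=1$, so the action is faithful and the fixed field has index $12$ in $K$. It contains $K_0$, and $[K:K_0]=12$ since the polar divisor of $p^4$ is $12\infty$. The point $\infty$ is fixed by $\mu_{12}$, which acts on the basis $e_0,e_1$ by $(1,\zeta^4)$; for primitive $\zeta$ this has order $3$ in $PGL_2$. A point $(p,q)\in\Gamma^\circ$ is fixed by $\zeta$ when $\zeta^3p=p$ and $\zeta^4q=q$, and $\zeta$ acts on the basis $z_0,z_1$ by $(1,\zeta)$. If $p=0$, then $q\ne0$ and the stabilizer is $\mu_4$. If $q=0$, that is $p^4=1$, it is $\mu_3$. If $pq\ne0$ it is trivial.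
\end{proof}

\section{Degrees one, two and three by hand}\label{sec:small}

By Proposition~\ref{prop:dict}, Proposition~\ref{prop:lower} asks that $\operatorname{Sym}^dE(j\infty)$ have no sections when its slope is at most $0$. In low degree this comes from the gaps $1,2,5$ of Lemma~\ref{lem:curve}(b). Since the space of sections grows with $j$, one value of $j$ suffices for each $d$.

\emph{Degree one: $H^0(E(-\infty))=0$.} Let $a,b\in B$ and suppose that both coefficients of $az_0+bz_1=(a-b\pi^{-1})e_0+b\pi^3e_1$ lie in $\pi\mathcal{O}_\infty$. Then $b$ has pole order at most $2$ and is constant. So $a$ has pole order at most $1$ and is constant. Now $a-b\pi^{-1}\in\pi\mathcal{O}_\infty$ forces $b=0$ and $a=0$. Thus invariants with $d=1$ have $j\ge0$ and $\delta\ge3$.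

\emph{Degree two: $H^0(\operatorname{Sym}^2E(-3\infty))=0$.} This is the first case of slope exactly $0$. Let $a,b,c\in B$ and suppose that all coefficients of
\[
az_0^2+bz_0z_1+cz_1^2=(a-b\pi^{-1}+c\pi^{-2})e_0^2+\pi^3(b-2c\pi^{-1})e_0e_1+c\pi^6e_1^2
\]
lie in $\pi^3\mathcal{O}_\infty$. The last one gives $c=c_0+c_1p$. Since $p\pi^{-1}=q$, the middle one says that $(b-2c_1q)-2c_0\pi^{-1}$ is regular at $\infty$. So $b-2c_1q\in B$ has pole order at most $1$; it is a constant $b_0$, and $c_0=0$. The first coefficient becomes $a-c_1q\pi^{-1}-b_0\pi^{-1}$. If $c_1\ne0$, then $a$ has a pole of order $5$; if $c_1=0$ and $b_0\ne0$, of order $1$. Hence $c_1=b_0=0$, and $a\in B$ vanishes at $\infty$, so $a=0$. Thus invariants with $d=2$ have $j\ge-2$ and $\delta\ge2$.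

\emph{Degree three.} The invariant $\psi$ of Example~\ref{ex:psi} is not a polynomial in invariants with $d\le2$. Otherwise some monomial in homogeneous invariants with $d\le 2$ would have $d=3$ and $\delta=3$. It has a factor with $d=1$ and another factor with $d\in\{1,2\}$, and the factors with $d=0$ have $\delta\ge0$ by (B1). So $\delta\ge3+2$, a contradiction. This is the mechanism of Theorem~\ref{thm:main} in its smallest instance.

The form $\bar\psi$ also shows how to think about a general section. Both $z_0=e_0$ and $\bar\theta=qz_0+pz_1=\pi^3p\,e_1$ are sections of $E$. For each of the three roots $\beta$ of $\beta^3=-1$, the section $\bar\theta-\beta z_0=(q-\beta)z_0+pz_1$ vanishes at the point $(0,\beta)$, so it spans a line subbundle of degree at least $1$. The product of the three sections is $\bar\theta^3+z_0^3=p\bar\psi$ in $B[z_0,z_1]$. So $\bar\psi$ is a product of linear forms, and it reaches $j=-3$ because each factor contributes a zero. In general a binary form splits only over a finite extension of $K$, and we have to bound degrees of line subbundles on coverings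 of $\Gamma$.

\section{The vanishing theorem}\label{sec:vanish}

\begin{proposition}\label{prop:vanish}
If $d\ge1$ and $2j+3d\le0$, then $H^0(\operatorname{Sym}^dE(j\infty))=0$.
\end{proposition}

This gives Proposition~\ref{prop:lower}. Indeed, a nonzero $f\in A_{(m,d,\omega)}$ yields, by Lemma~\ref{lem:normal} and Proposition~\ref{prop:dict}, a nonzero section of $\operatorname{Sym}^dE(j\infty)$. For $d=0$ this bundle is $\mathcal{O}(j\infty)$, and $\delta=2j\ge0$ by (B1). For $d\ge1$ we get $\delta>0$. So Proposition~\ref{prop:vanish} completes the proof of Theorem~\ref{thm:main}.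

The proof has two inputs besides Lemma~\ref{lem:stab}. The first says that $E$ is stable: line subbundles have degree less than the slope $\frac32$. By the end of Section~\ref{sec:small} the bound $1$ is attained.

\begin{lemma}\label{lem:stable}
Every line subbundle of $E$ has degree at most $1$.
\end{lemma}

\begin{proof}
Let $L=\ell\cap E$ have degree at least $2$. Then $L\ne\mathcal{O}z_0$, so $\ell$ is spanned by $z_1+hz_0$ for some $h\in K$, and $L$ maps injectively to $E/\mathcal{O}z_0=\mathcal{O}(3\infty)$. The image is $\mathcal{O}(3\infty-D)$ with $D=\sum n_y\,y\ge0$ and $\deg D=3-\deg L\le1$. For $y\in\Gamma^\circ$ we have $L_y=\mathfrak{m}_y^{n_y}(z_1+hz_0)\subset E_y$, so $h$ has a pole of order at most $n_y$ at $y$. The lattice $L_\infty$ is generated by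
\[
\pi^{n_\infty-3}(z_1+hz_0)=\pi^{n_\infty}e_1+\pi^{n_\infty-3}(h-\pi^{-1})e_0 ,
\]
so $h-\pi^{-1}\in\pi^{3-n_\infty}\mathcal{O}_\infty\subset\mathcal{O}_\infty$. Thus $h$ has a simple pole at $\infty$ and at most one further simple pole. This contradicts Lemma~\ref{lem:curve}(a).
\end{proof}

\begin{lemma}\label{lem:group}
In a finite subgroup of $PGL_2(\mathbb{C})$, a product of two elements of order $3$ does not have order $4$.
\end{lemma}

\begin{proof}
The finite subgroups of $PGL_2(\mathbb{C})$ are cyclic, dihedral, or isomorphic to $A_4$, $S_4$ or $A_5$. In a cyclic group the product has order dividing $3$. The same holds in a dihedral group, where elements of order at least $3$ lie in the cyclic subgroup of rotations. The groups $A_4$ and $A_5$ have no element of order $4$. In $S_4$ the elements of order $3$ lie in $A_4$, and so do their products.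
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:vanish}]
Suppose that $\sigma\ne0$ is a section.

\emph{Step 1: the covering.} Choose a finite extension of $K$ over which the binary form $\sigma$ splits into linear forms, and let $K'$ be its Galois closure over $K_0=\mathbb{C}(p^4)$. We take the closure over $K_0$ and not over $K$ in order to keep the symmetry. Write $\sigma=\ell_1\cdots\ell_d$ with $\ell_i\in V'=K'z_0\oplus K'z_1$. Let $\phi:\Gamma'\to\Gamma$ be the corresponding covering of smooth projective curves, $r=[K':K]$, and $E'=\phi^*E$, of degree $3r$. Put $G=\operatorname{Gal}(K'/K_0)$ and $H=\operatorname{Gal}(K'/K)$. By Lemma~\ref{lem:stab}, restriction to $K$ gives a surjection $\chi:G\to\mu_{12}$ with kernel $H$. Let $G$ act on $V'$ by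
\[
g(az_0+bz_1)=g(a)z_0+\chi(g)g(b)z_1 .
\]
On $V$ this is $\tau_{\chi(g)}$, so $gE'_x=E'_{gx}$, and $g$ induces linear isomorphisms $E'|_x\to E'|_{gx}$. For a line subbundle $L=\ell\cap E'$, the line subbundle $gL=g\ell\cap E'$ has $(gL)_{gx}=g(L_x)$. Hence $\deg gL=\deg L$, and $g$ maps the point $L|_x$ to the point $(gL)|_{gx}$.

\emph{Step 2: an $H$-stable line subbundle $L\subset E'$ has degree at most $r$.} Its generic fiber is spanned by $z_0$ or by $z_1+hz_0$ with $h\in K'$. In the second case $g(z_1+hz_0)=z_1+g(h)z_0$ for $g\in H$, so $h$ is fixed by $H$ and lies in $K$. In both cases the generic fiber comes from a line $\ell\subset V$. By (B3), $\phi^*(\ell\cap E)$ is a line subbundle with the same generic fiber as $L$, so it equals $L$, and $\deg L\le r$ by Lemma~\ref{lem:stable}.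

\emph{Step 3: every line subbundle of $E'$ has degree at most $\frac32r$.} If $L\ne L'$ are line subbundles, then $L\to E'/L'$ is nonzero, so $\deg L+\deg L'\le3r$ by (B1). A line subbundle of degree greater than $\frac32r$ would therefore be the only one with this property. It would be $H$-stable, against Step 2.

\emph{Step 4: the set $\mathcal{M}$.} Let $L_i=K'\ell_i\cap E'$, and let $v_i$ generate $(L_i)_x$. The $v_i$ are nonzero linear forms modulo $\mathfrak{m}_x$, so their product is nonzero modulo $\mathfrak{m}_x$. Hence $v_1\cdots v_d$ generates at $x$ the line subbundle $N=K'\sigma\cap\operatorname{Sym}^dE'$, and $\deg N=\sum_i\deg L_i$. Now $\sigma$ is a nonzero section of $N(j\phi^*\infty)$, so by (B1) and Step 3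
\[
0\le\sum_i\deg L_i+jr\le r\bigl(\tfrac32d+j\bigr)\le0 .
\]
If $2j+3d<0$ we are done. In any case $\deg L_i=\frac32r$ for all $i$, so the set $\mathcal{M}$ of line subbundles of $E'$ of degree $\frac32r$ is not empty; here $d\ge1$ is used. The group $G$ permutes $\mathcal{M}$, and by Step 2 \emph{no element of $\mathcal{M}$ is fixed by $H$}. If $L\ne L'$ are in $\mathcal{M}$, then $L\to E'/L'$ is an isomorphism by (B1). So $E'=L\oplus L'$, and $L|_x\ne L'|_x$ for every $x$.

Stability alone gives nothing more. What remains is to show that the action of $G$ on $\mathcal{M}$ is incompatible with the orders in Lemma~\ref{lem:stab}. For this we need generators of $G$ that have fixed points on $\Gamma'$; this is the gain from having $\mathbb{P}^1$ as the base.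

\emph{Step 5: generators of $G$.} The map $\Gamma'\to\mathbb{P}^1$ given by $p^4$ is a Galois covering of compact Riemann surfaces with group $G$. Let $b_1,\dots,b_n$ be its branch points; they include $\infty,0,1$, over which $\Gamma$ is already ramified. The fundamental group of $\mathbb{P}^1\setminus\{b_1,\dots,b_n\}$ is generated by loops around the $b_i$ whose product is $1$, it surjects onto $G$, and the image of the $i$-th loop generates the stabilizer of a point over $b_i$. So $G$ is generated by elements $g_1,\dots,g_n$ with $g_1\cdots g_n=1$, where $g_i$ generates the stabilizer $G_{x_i}$ of a point $x_i$ over $b_i$.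

Let $y_i=\phi(x_i)$. Then $\chi$ maps $G_{x_i}$ into the stabilizer of $y_i$ in $\mu_{12}$, and onto it: if $\chi(g)$ fixes $y_i$, then $gx_i$ lies over $y_i$, so $gx_i=hx_i$ for some $h\in H$, and $h^{-1}g\in G_{x_i}$ has image $\chi(g)$. A basis $z_0,z_1$ or $e_0,e_1$ of $E_{y_i}$ is also a basis of $E'_{x_i}$, and $g_i$ acts on it as $\tau_{\chi(g_i)}$. By Lemma~\ref{lem:stab},
\begin{equation}\label{eq:orders}
g_i\text{ acts on }\mathbb{P}(E'|_{x_i})\text{ with order }3,4,3\text{ if }b_i=\infty,0,1,\text{ and trivially otherwise.}
\end{equation}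

\emph{Step 6: $|\mathcal{M}|\le2$ is impossible.} If $|\mathcal{M}|=1$, its element is fixed by $H$. Let $\mathcal{M}=\{L,L'\}$. If $g_i$ interchanges $L$ and $L'$, it interchanges the distinct points $L|_{x_i}$ and $L'|_{x_i}$, so it acts on $\mathbb{P}(E'|_{x_i})$ with even order. By \eqref{eq:orders}, all $g_i$ but one act trivially on $\mathcal{M}$. Since $g_1\cdots g_n=1$, so does the last one. Then $G$, and in particular $H$, fixes $L$. Both cases contradict Step 4.

\emph{Step 7: $|\mathcal{M}|\ge3$ is impossible.} Let $L_1',L_2',L$ be distinct elements of $\mathcal{M}$. Then $E'=L_1'\oplus L_2'$, and both projections $L\to E'/L_2'\cong L_1'$ and $L\to E'/L_1'\cong L_2'$ are isomorphisms. So $E'\cong L\otimes\mathbb{C}^2$, and each $\mathbb{P}(E'|_x)$ is identified projectively with $\mathbb{P}^1$. For $u\in\mathbb{P}^1$, the subbundle $L\otimes u$ belongs to $\mathcal{M}$, and its fiber at every point is $u$. Every $L''\in\mathcal{M}$ is of this form: pick a point $x$ and let $u=L''|_x$; then $L''$ and $L\otimes u$ have the same fiber at $x$, so they are equal by Step 4.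 Thus $\mathcal{M}=\mathbb{P}^1$, and for every $x$ the permutation $\rho(g)$ of $\mathcal{M}$ induced by $g\in G$ is the map $\mathbb{P}(E'|_x)\to\mathbb{P}(E'|_{gx})$ induced by $g$. This map is projective linear, so $\rho$ is a homomorphism $G\to PGL_2(\mathbb{C})$ with finite image. Taking $x=x_i$, we see that $\rho(g_i)$ has the order given in \eqref{eq:orders}. Deleting the trivial factors from $\rho(g_1)\cdots\rho(g_n)=1$ leaves a relation among three elements of orders $3,3,4$. After a cyclic rotation it reads $\alpha\beta\gamma'=1$ with $\gamma'$ of order $4$. Then $\alpha\beta=\gamma'^{-1}$ has order $4$, contradicting Lemma~\ref{lem:group}.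
\end{proof}

\begin{remark}
Step 7 depends both on the finiteness of $G$ and on the particular orders. In $PGL_2(\mathbb{C})$ itself, the matrices $\left(\begin{smallmatrix}1&-1\\1&0\end{smallmatrix}\right)$ and $\left(\begin{smallmatrix}0&t\\-1/t&1\end{smallmatrix}\right)$ have determinant $1$ and trace $1$, hence order $3$, and their product is triangular with eigenvalues $1/t$ and $t$, hence of order $4$ for $t=e^{\pi i/4}$. For the orders $2,3,4$ there would be no contradiction, since $(1\,2)(2\,3\,4)$ is a $4$-cycle in $S_4$.
\end{remark}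

\section{Other unipotent groups and other dimensions}\label{sec:cons}

Now $k$ is again an arbitrary field of characteristic $0$.

\begin{lemma}\label{lem:sum}
Let $V$ and $Y$ be finite-dimensional representations of an algebraic group $U$. If $k[V\oplus Y]^U$ is finitely generated, so is $k[V]^U$.
\end{lemma}

\begin{proof}
The action of $U$ preserves the degree in the coordinates of $Y$. So $k[V\oplus Y]^U$ is an $\mathbb{N}$-graded ring with degree-$0$ part $k[V]^U$, and this part is the quotient by the ideal of elements of positive degree.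
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:cons}(a)]
In characteristic $0$, the functor $U\mapsto\operatorname{Lie}U$ is an equivalence between unipotent algebraic groups and finite-dimensional nilpotent Lie algebras; $\mathbb{G}_a^s$ corresponds to the abelian Lie algebra $k^s$, and surjections correspond to surjections. So $U$ is trivial if $\dim U=0$, and if $\dim U=1$ then $U\cong\mathbb{G}_a$ and the Maurer--Weitzenb\"ock theorem applies.

Let $\dim U\ge2$, let $\mathfrak{u}=\operatorname{Lie}U$, and let $\mathfrak{u}^1=\mathfrak{u}$, $\mathfrak{u}^{i+1}=[\mathfrak{u},\mathfrak{u}^i]$. We claim that $\dim\mathfrak{u}/\mathfrak{u}^2\ge2$. Otherwise $\mathfrak{u}=k\xi+\mathfrak{u}^2$ for some $\xi$, and then $\mathfrak{u}^2=[k\xi+\mathfrak{u}^2,k\xi+\mathfrak{u}^2]\subseteq\mathfrak{u}^3$. Hence $\mathfrak{u}^2=\mathfrak{u}^3=\cdots=0$ by nilpotency, and $\dim\mathfrak{u}\le1$, which is false. So $\mathfrak{u}$ surjects onto $k^2$ and $U$ surjects onto $\mathbb{G}_a^2$. Let $U$ act on $V=\mathbb{A}^7$ through this surjection and the action of Theorem~\ref{thm:main}.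 Then $k[V]^U=A_k$ is not finitely generated. Finally, $U$ is an affine algebraic group, so it has a faithful finite-dimensional representation $Y$. Then $V\oplus Y$ is faithful, and $k[V\oplus Y]^U$ is not finitely generated by Lemma~\ref{lem:sum}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:cons}(b)]
For $n\ge7$, add $n-7$ coordinates with trivial action to the action of Theorem~\ref{thm:main} and apply Lemma~\ref{lem:sum}.

Let $n\le4$, and extend $D_M,D_N$ to derivations of $k(x)=k(x_1,\dots,x_n)$. Suppose first that they are linearly dependent over $k(x)$. Then, after possibly interchanging them, $D_N=hD_M$ with $h\in k(x)$. So $\ker D_M\cap\ker D_N=\ker D_M$, which is finitely generated by the Maurer--Weitzenb\"ock theorem.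

Suppose now that they are independent, and let $L\subset k(x)$ be the subfield of elements killed by both. If $f_1,\dots,f_s\in L$ are algebraically independent over $k$, then in characteristic $0$ their differentials $df_1,\dots,df_s$ are linearly independent in the $n$-dimensional $k(x)$-space of differentials. They lie in the annihilator of $D_M$ and $D_N$, which has dimension $n-2$. So $\operatorname{trdeg}_kL\le n-2\le2$. Zariski's theorem (1954) states that if $k\subset L\subset k(x_1,\dots,x_n)$ is a field with $\operatorname{trdeg}_kL\le2$, then $L\cap k[x_1,\dots,x_n]$ is finitely generated. Here $L\cap k[x_1,\dots,x_n]=\ker D_M\cap\ker D_N$.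
\end{proof}

\begin{thebibliography}{9}
\bibitem{Fre} Gene Freudenburg, Question 11.34, \texttt{https://github.com/aperep/lie-schools-site}.
\end{thebibliography}
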